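
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Complex hyperbolic spaces are not hypermetric}


\begin{abstract}
We show that the usual distance on the complex hyperbolic space $\mathbb H^n_{\mathbb C}$, $n\ge 2$, is not a hypermetric: there are finitely many points and weights $\pm1$ of total sum $1$ that violate the hypermetric inequality. The points are the intersection point of two orthogonal complex geodesics together with points on three circles around it in these geodesics; $25$ points suffice. The distance is nevertheless of negative type. Together with Kazhdan's property (T) for the remaining isometry groups, the result shows that among irreducible Riemannian symmetric spaces of noncompact type exactly the real hyperbolic spaces, up to scaling, are hypermetric.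
\end{abstract}

\section{The question and the answer}

Let $d$ be a distance function on a set $X$ with values in $[0,\infty)$; in particular $d$ is symmetric and vanishes on the diagonal. It is called a \emph{hypermetric} if
\begin{equation}\label{eq:hyper}
\sum_{i,j=1}^m t_it_j\,d(x_i,x_j)\le 0
\end{equation}
for all $m\ge1$, all $x_1,\dots,x_m\in X$ and all \emph{integers} $t_1,\dots,t_m$ with $\sum_i t_i=1$. We call the left side of \eqref{eq:hyper} the \emph{hypermetric sum} of the weighted points. For three points with weights $1,1,-1$, condition \eqref{eq:hyper} is the triangle inequality. For five points with weights $1,1,1,-1,-1$ it says that the distances between points of equal sign have a sum no larger than the distances between points of opposite sign.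

The basic example is a cut. Let $A\subset X$, and let $\delta_A(x,y)$ be $1$ if exactly one of $x,y$ lies in $A$, and $0$ otherwise. If $T$ is the total weight of the points in $A$, then
\begin{equation}\label{eq:cut}
\sum_{i,j}t_it_j\,\delta_A(x_i,x_j)=2T(1-T)\le0 ,
\end{equation}
because $T$ is an integer. This is the role of integrality: for $T=\frac12$ the inequality fails. Every distance that is an integral of cuts with respect to a measure, in particular every $L^1$ distance, is therefore a hypermetric (Lemma~\ref{lem:cuts}). A weaker condition is to be of \emph{negative type}, which means that $\sum t_it_j\,d(x_i,x_j)\le0$ for all \emph{real} weights with $\sum t_i=0$. Every hypermetric is of negative type (Lemma~\ref{lem:neg}).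

Consider now the irreducible symmetric spaces of noncompact type. The real hyperbolic spaces are hypermetric, since their distance is an integral of cuts along hyperplanes. For all others except the complex hyperbolic spaces $\mathbb H^n_{\mathbb C}$, $n\ge2$, Kazhdan's property (T) rules out even negative type. This obstruction is absent for $\mathbb H^n_{\mathbb C}$, because its distance \emph{is} of negative type (Theorem~\ref{thm:neg}). So one may well hope for a positive answer to the following question, posed in \cite{MFO}: is the usual metric on $\mathbb H^n_{\mathbb C}$, that is, the geodesic distance of its $SU(n,1)$-invariant Riemannian metric, a hypermetric? The answer is no.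

\begin{theorem}\label{thm:main}
For every $n\ge2$ the usual metric on $\mathbb H^n_{\mathbb C}$ is not a hypermetric. More precisely, let $Y\subset\mathbb H^2_{\mathbb C}$ be the union of two orthogonal complex geodesics through a point.
\begin{enumerate}
\item[(a)] There are $25$ points of $Y$ with weights in $\{1,-1\}$ of sum $1$ that violate \eqref{eq:hyper}.
\item[(b)] For points of $Y$ with weights in $\{1,-1\}$ of sum $1$, the hypermetric sum is unbounded above.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:neg}
Let $n\ge2$ and let $d$ be the usual metric on $\mathbb H^n_{\mathbb C}$.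
\begin{enumerate}
\item[(a)] $d$ is of negative type.
\item[(b)] $d^\alpha$ is a hypermetric for $0<\alpha\le\frac12$.
\item[(c)] There is $\alpha_0<1$ such that $d^\alpha$ is not a hypermetric for any $\alpha\ge\alpha_0$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:class}
Let $X$ be an irreducible Riemannian symmetric space of noncompact type. Its Riemannian distance is a hypermetric if and only if $X$ is, up to scaling, a real hyperbolic space $\mathbb H^m_{\mathbb R}$, $m\ge2$.
\end{theorem}

The last list includes $\mathbb H^1_{\mathbb C}$, which is a rescaled $\mathbb H^2_{\mathbb R}$.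

We fix notation and explain the idea in Section~\ref{sec:dist}, try it out on nine points in Section~\ref{sec:nine}, and treat the general configuration in Sections~\ref{sec:config} and~\ref{sec:main}. Theorems~\ref{thm:neg} and~\ref{thm:class} are proved in Sections~\ref{sec:neg} and~\ref{sec:class}.

\section{The distance as a logarithm minus a correction}\label{sec:dist}

On $\mathbb C^{n+1}$ put $\langle z,w\rangle=z_0\bar w_0-\sum_{k=1}^n z_k\bar w_k$. Points of $\mathbb H^n_{\mathbb C}$ are vectors $z$ with $\langle z,z\rangle=1$, up to a phase, and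
\[
\cosh d(z,w)=|\langle z,w\rangle| .
\]
The stabilizer of a point acts transitively on unit tangent vectors, so every $SU(n,1)$-invariant Riemannian metric is a constant multiple of the one with this distance. Condition \eqref{eq:hyper} does not change when $d$ is multiplied by a positive constant, so we may use this normalization. The vectors with $z_3=\dots=z_n=0$ form an isometric copy of $\mathbb H^2_{\mathbb C}$ in $\mathbb H^n_{\mathbb C}$ for every $n\ge2$; hence a violation in $\mathbb H^2_{\mathbb C}$ is enough.

Let $o=(1,0,0)\in\mathbb H^2_{\mathbb C}$. The sets $\{z_2=0\}$ and $\{z_1=0\}$ are two orthogonal complex geodesics through $o$; we call them the first and the second \emph{disc}, and $Y$ is their union. Each is a copy of $\mathbb H^1_{\mathbb C}$. In the coordinate $z_1/z_0$ on the first one, two points $a,b$ satisfy $\cosh^2 d=|1-a\bar b|^2/\bigl((1-|a|^2)(1-|b|^2)\bigr)=\cosh^2(\rho/2)$, where $\rho$ is the Poincar\'e distance of curvature $-1$. So a disc is a hyperbolic plane with $d=\rho/2$. It is hypermetric (Lemma~\ref{lem:real}), and a violation cannot lie in a single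 disc.

From $2\cosh t=e^t(1+e^{-2t})$ we get, for all points $x,y$,
\begin{equation}\label{eq:split}
d(x,y)=\Lambda(x,y)-\eta\bigl(d(x,y)\bigr),\qquad
\Lambda(x,y)=\log\bigl(2|\langle x,y\rangle|\bigr),\qquad
\eta(t)=\log(1+e^{-2t}).
\end{equation}
The correction $\eta$ is positive, and since $\log(1+s)\le s$ and $e^t\ge 2\sinh t$,
\begin{equation}\label{eq:eta}
0<\eta(t)\le e^{-2t}\le\frac1{4\sinh^2t}\qquad(t>0).
\end{equation}
So $\eta$ matters only for points that are close to each other.

The principal part $\Lambda$ has a striking property. Compare the circle of radius $r$ about $o$ in the first disc with a point $p$ at distance $R$ from $o$. If $p$ lies in the second disc, then $|\langle x,p\rangle|=\cosh r\cosh R$ for all $x$ on the circle. If $p$ lies in the first disc, then $|\langle x,p\rangle|=|\cosh r\cosh R-\sinh r\sinh R\,e^{i\theta}|$, where $\theta$ runs over the circle with $x$, and by the mean value property the average of its logarithm over $\theta$ is again $\log(\cosh r\cosh R)$, since $\cosh r\cosh R-\sinh r\sinh R\,\xi$ has no zero in $|\xi|\le1$. \emph{On average over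 a circle, $\Lambda$ does not see in which of the two discs $p$ lies.} But the position of $p$ matters for the corrections: if $p$ lies in the second disc and $R$ is large, then $p$ is far away from all points $p'$ at distance $R$ from $o$ in the first disc, because $\cosh d(p,p')=\cosh^2R$, and the correction $\eta$ for such pairs is very small. So many points can be placed at distance $R$ from $o$ at little cost by distributing them over both discs. We shall exploit exactly this.

\section{Nine points by hand}\label{sec:nine}

Take $r>R>0$ and the following points. With weight $+1$: the point $o$ and the four points $x_k=(\cosh r,\,\zeta^k\sinh r,\,0)$, $k=0,1,2,3$, where $\zeta=\sqrt{-1}$. With weight $-1$: the points $y_\pm=(\cosh R,\pm\sinh R,0)$ in the first disc and $z_\pm=(\cosh R,0,\pm\sinh R)$ in the second. The total weight is $5-4=1$. As $r\to\infty$, \eqref{eq:split} gives the distances: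
\begin{itemize}
\item $o$ to the $x$'s: $r$, four times; $o$ to $y_\pm,z_\pm$: $R$, four times.
\item Between $x$'s: $2r$ for the two opposite pairs. For the four adjacent pairs $|\langle x_k,x_{k+1}\rangle|=(\cosh^4r+\sinh^4r)^{1/2}$ (indices modulo $4$), so $d=2r-\tfrac12\log2+o(1)$.
\item $x$'s to $y_\pm$: $r-R$ twice and $r+R$ twice for $x_0,x_2$; and $r+\frac12\log\cosh2R+o(1)$, four times, for $x_1,x_3$, because there $|\langle x,y\rangle|^2=\cosh^2r\cosh^2R+\sinh^2r\sinh^2R$.
\item $x$'s to $z_\pm$: $r+\log\cosh R+o(1)$, eight times.
\item $d(y_+,y_-)=d(z_+,z_-)=2R$. Each of the four distances between a point $y_\pm$ and a point $z_\pm$ equals $\delta$, where $\cosh\delta=\cosh^2R$, so $\delta=\log2+2\log\cosh R-\eta(\delta)$.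
\end{itemize}
Half of the hypermetric sum is the sum over unordered pairs. The multiples of $r$ add up to $4+(4+8)-8-8=0$, the terms $-4R$ (from $o$) and $4R$ (inside the two discs) cancel, and so do the terms $\log\cosh R$. What remains is
\[
2\bigl(\log2-\log\cosh2R-2\eta(\delta)\bigr)+o(1).
\]
The gain is the term $\log 2$, the losses are the other two. If $R$ is small, the points $y_\pm$, $z_\pm$ crowd around $o$, the correction $\eta(\delta)$ is close to $\log2$, and the result is negative. If $\cosh 2R\ge2$, already the loss $\log\cosh 2R$ is at least the gain. So these nine points do not help in either of these two regimes (we do not need the range between them), but they show the mechanism: the far circle makes all large terms cancel, and what is left is a competition between a gain from the number of points, the cost of the radius $R$, and the cost of crowding. With more points on the circles the gain wins.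

\section{The configuration and its limiting sum}\label{sec:config}

Let $M\ge2$, $N=2M$, $\omega=e^{2\pi i/M}$, $\zeta=e^{2\pi i/N}$ and $r>R>0$. Take the $4M+1$ points
\begin{itemize}
\item $o=(1,0,0)$ with weight $+1$;
\item $x_i=(\cosh r,\ \zeta^i\sinh r,\ 0)$, $0\le i<N$, with weight $+1$;
\item $y_j=(\cosh R,\ \omega^j\sinh R,\ 0)$, $0\le j<M$, with weight $-1$;
\item $z_j=(\cosh R,\ 0,\ \omega^j\sinh R)$, $0\le j<M$, with weight $-1$.
\end{itemize}
See Figure~\ref{fig}. The total weight is $1+2M-M-M=1$. Let $\Sigma_r$ be the hypermetric sum.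

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[gray] (0,0) circle (1);
\draw[gray,dashed] (0,0) circle (0.55);
\foreach \i in {0,...,11} {\fill ({30*\i}:1) circle (0.045);}
\foreach \j in {0,...,5} {\draw[fill=white] ({60*\j}:0.55) circle (0.05);}
\fill (0,0) circle (0.045);
\node at (0.14,0.14) {$o$};
\node at (1.2,0.1) {$x_0$};
\node at (0.74,0.12) {$y_0$};
\node at (0,-1.3) {first disc};
\begin{scope}[xshift=3.2cm]
\draw[gray,dashed] (0,0) circle (0.55);
\foreach \j in {0,...,5} {\draw[fill=white] ({60*\j}:0.55) circle (0.05);}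
\fill (0,0) circle (0.045);
\node at (0.14,0.14) {$o$};
\node at (0.76,0.12) {$z_0$};
\node at (0,-1.3) {second disc};
\end{scope}
\end{tikzpicture}
\caption{The configuration for $M=6$ (schematic). The two discs are orthogonal complex geodesics that meet only in $o$, which is drawn twice. Black points have weight $+1$, white points weight $-1$; the $12$ outer black points lie on a circle of radius $r\to\infty$, the white points on circles of radius $R$.}
\label{fig}
\end{figure}

Two choices deserve a comment. The outer circle goes to infinity so that all corrections $\eta$ involving it disappear. It carries exactly twice as many points as each inner circle. This balances the weights. It also has the effect that two products over roots of unity, one from the distances between $x$'s and $y$'s and one from the distances inside the inner circles, both equal the quantity $\Pi$ below and cancel exactly.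

\begin{proposition}\label{prop:limit}
Let $d_l=d(y_0,y_l)$ and $\cosh\delta=\cosh^2R$, $\delta>0$. Then $\lim_{r\to\infty}\Sigma_r=2M\,E$ with
\[
E=E(M,R)=\log(2M)-2R-S-M\,\eta(\delta),\qquad S=\sum_{l=1}^{M-1}\eta(d_l).
\]
Moreover,
\begin{equation}\label{eq:S}
\sinh d_l=\sinh(2R)\,\sin\frac{\pi l}M\quad(1\le l\le M-1),\qquad S\le\frac{M^2-1}{12\,\sinh^2(2R)} .
\end{equation}
\end{proposition}

\begin{proof}
Summing over unordered pairs,
\[
\tfrac12\Sigma_r=Nr-NR+A+B_{yy}+B_{zz}+B_{yz}-C_{xy}-C_{xz},
\]
where the first two terms come from $o$ and each letter is the sum of the distances over the indicated pairs, $A$ being the sum over pairs of $x$'s. All $o(1)$ refer to $r\to\infty$ with $M,R$ fixed. We use $\log(2\cosh r)=r+o(1)$ and $\tanh r\to1$. All distances from the $x$'s to other points tend to infinity, so by \eqref{eq:eta} we may replace $d$ by $\Lambda$ for them at the cost of $o(1)$. Let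
\[
\Pi=\cosh^{2M}R-\sinh^{2M}R>0 .
\]

\emph{The sum $A$.} For $i\ne k$ we have $|\langle x_i,x_k\rangle|=\cosh^2r\,|1-\tanh^2r\,\zeta^{i-k}|$, hence $d(x_i,x_k)=2r-\log2+\log|1-\zeta^{i-k}|+o(1)$. Evaluating $(w^N-1)/(w-1)=\prod_{k=1}^{N-1}(w-\zeta^k)$ at $w=1$ gives $\prod_{k=1}^{N-1}|1-\zeta^k|=N$. So the product of $|1-\zeta^{i-k}|$ over ordered pairs is $N^N$, over unordered pairs $N^{N/2}$, and
\[
A=\tfrac{N(N-1)}2(2r-\log2)+\tfrac N2\log N+o(1).
\]

\emph{The sum $C_{xz}$.} Here $|\langle x_i,z_j\rangle|=\cosh r\cosh R$, and
\[
C_{xz}=NM(r+\log\cosh R)+o(1).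
\]

\emph{The sum $C_{xy}$.} Here $|\langle x_i,y_j\rangle|=|\cosh r\cosh R-\sinh r\sinh R\,\zeta^i\omega^{-j}|$, so $d(x_i,y_j)=r+\log|\cosh R-\sinh R\,\zeta^i\omega^{-j}|+o(1)$. For fixed $j$, using $\prod_{i=0}^{N-1}(a-b\zeta^i)=a^N-b^N$ with $a=\cosh R$, $b=\omega^{-j}\sinh R$,
\[
\prod_{i=0}^{N-1}\bigl(\cosh R-\sinh R\,\omega^{-j}\zeta^i\bigr)=\cosh^{2M}R-\omega^{-2Mj}\sinh^{2M}R=\Pi .
\]
Therefore $C_{xy}=M(Nr+\log\Pi)+o(1)$.

\emph{The sum $B_{yz}$.} All $M^2$ distances are equal to $\delta$, since $\langle y_j,z_k\rangle=\cosh^2R$. So
\[
B_{yz}=M^2\bigl(\log2+2\log\cosh R-\eta(\delta)\bigr).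
\]

\emph{The sums $B_{yy}=B_{zz}$.} From now on put $a=\cosh^2R$, $b=\sinh^2R$, so $a-b=1$. Then $\cosh d(y_j,y_k)=|a-b\,\omega^{j-k}|$ depends only on $j-k$ modulo $M$, and the same formula holds for the $z$'s. Each $y_j$ sees the distances $d_1,\dots,d_{M-1}$, and
\[
\prod_{l=1}^{M-1}|a-b\omega^l|=\frac{a^M-b^M}{a-b}=\Pi .
\]
Hence, by \eqref{eq:split},
\[
B_{yy}=B_{zz}=\tfrac M2\sum_{l=1}^{M-1}d_l=\tfrac M2\bigl[(M-1)\log2+\log\Pi-S\bigr].
\]

\emph{Adding up}, with $N=2M$:
\begin{itemize}
\item multiples of $r$: $N+N(N-1)-NM-NM=0$;
\item multiples of $\log\Pi$: $2\cdot\frac M2-M=0$;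
\item multiples of $\log\cosh R$: $2M^2-NM=0$;
\item multiples of $\log2$, not counting $\log N$: $-\frac{N(N-1)}2+M(M-1)+M^2=0$.
\end{itemize}
What remains is $M\log(2M)-2MR-MS-M^2\eta(\delta)=ME$. This is the limit of $\frac12\Sigma_r$.

\emph{The statements \eqref{eq:S}.} Since $a-b=1$ we have $a^2+b^2-1=2ab$, so
\[
\sinh^2d_l=|a-b\omega^l|^2-1=2ab\Bigl(1-\cos\frac{2\pi l}M\Bigr)=4ab\sin^2\frac{\pi l}M=\sinh^2(2R)\,\sin^2\frac{\pi l}M .
\]
By \eqref{eq:eta}, $S\le\frac1{4\sinh^2(2R)}\sum_{l=1}^{M-1}\sin^{-2}(\pi l/M)$, and it remains to show that this last sum is $\frac{M^2-1}3$. Put $\xi=\omega^l$ and $w=1/(1-\xi)$. Then $(1-\xi)^2=-4\xi\sin^2(\pi l/M)$, so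
\[
\sin^{-2}\frac{\pi l}M=\frac{-4\xi}{(1-\xi)^2}=-4w(w-1).
\]
As $\xi=(w-1)/w$, the condition $\xi^M=1$ reads $w^M=(w-1)^M$. So the $M-1$ distinct numbers $w$ are the roots of
\[
w^M-(w-1)^M=Mw^{M-1}-\tbinom M2w^{M-2}+\tbinom M3w^{M-3}-\cdots .
\]
Their elementary symmetric functions are $e_1=\frac{M-1}2$ and $e_2=\frac{(M-1)(M-2)}6$, and $\sum(w^2-w)=e_1^2-2e_2-e_1=\frac{M-1}{12}\bigl(3(M-1)-4(M-2)-6\bigr)=-\frac{M^2-1}{12}$. Multiplying by $-4$ gives the claim.
\end{proof}

For $M=2$ we have $d_1=2R$ and $\log4-2R-\log(1+e^{-4R})=\log2-\log\cosh2R$, so $\lim\frac12\Sigma_r=2E$ is the result of Section~\ref{sec:nine}.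

\section{Where the sum is positive}\label{sec:main}

How should $M$ and $R$ be related? By \eqref{eq:S}, the distance of neighbors on an inner circle stays bounded away from $0$ only if $M$ is at most of the order of $e^{2R}$. So write $M=c\,e^{2R}$ with $c$ fixed. Then $\log(2M)-2R=\log 2c$. For large $R$ the bound for the crowding cost $S$ is close to $c^2/3$, while the cost $M\eta(\delta)$ for the interaction between the two discs is at most of the order $e^{2R}e^{-2\delta}$, hence of order $e^{-2R}$, and disappears. So we expect the lower bound $\log 2c-c^2/3$ for $E$, up to a small error, and $c=1$ gives the positive number $\log2-\frac13$. The factor $2$ inside $\log 2c$ is the effect of the second disc: it doubles the number of inner points with almost no additional crowding. If all $2M$ of them were on one circle, the bound in \eqref{eq:S} would be about four times larger.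

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The first assertion and {\rm(b)}.} Let $m\ge2$ be an integer and choose $R>0$ and $M$ by
\[
\cosh^2R=m,\qquad M=4m .
\]
We estimate the terms of $E$.
\begin{itemize}
\item $e^{2R}=(\cosh R+\sinh R)^2\le4\cosh^2R=4m$, so $\log(2M)-2R\ge\log\frac{8m}{4m}=\log2$.
\item $\sinh^2(2R)=4m(m-1)$, so \eqref{eq:S} gives $S\le\frac{16m^2}{48m(m-1)}=\frac m{3(m-1)}$.
\item $e^\delta=m+\sqrt{m^2-1}\ge2m-1$, so \eqref{eq:eta} gives $M\eta(\delta)\le\frac{4m}{(2m-1)^2}$.
\end{itemize}
Thus
\begin{equation}\label{eq:family}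
E\ge\log2-\frac m{3(m-1)}-\frac{4m}{(2m-1)^2}.
\end{equation}
For $m=5$ the right side exceeds $0.693-0.417-0.247=0.029>0$. By Proposition~\ref{prop:limit}, $\lim_{r\to\infty}\Sigma_r=40E>0$. So $\Sigma_r>0$ for all sufficiently large finite $r$; these are $81$ points of $Y$ with weights $\pm1$ of sum $1$ that violate \eqref{eq:hyper}. By Section~\ref{sec:dist} the same points violate it in $\mathbb H^n_{\mathbb C}$ for every $n\ge2$.

As $m\to\infty$, \eqref{eq:family} shows $\liminf E\ge\log2-\frac13>0$, so $\lim_{r\to\infty}\Sigma_r=2ME=8mE$ tends to infinity with $m$. This proves (b).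

\emph{Proof of {\rm(a)}.} For few points we evaluate $E$ exactly. Take $M=6$, $\cosh R=\sqrt2$, $\sinh R=1$; these are $4M+1=25$ points. Then $e^{-2R}=(\sqrt2-1)^2=3-2\sqrt2$ and $\sinh^2(2R)=8$, so $\sinh^2d_l=8\sin^2(\pi l/6)$ equals $2,6,8,6,2$ for $l=1,\dots,5$. Since $e^{-2d}=(\sqrt{1+\sinh^2d}-\sinh d)^2$, the numbers $e^{-2d_l}$ are
\[
(\sqrt3-\sqrt2)^2=5-2\sqrt6,\qquad(\sqrt7-\sqrt6)^2=13-2\sqrt{42},\qquad(3-2\sqrt2)^2=17-12\sqrt2,
\]
the first two occurring twice, the third once. Moreover $\cosh\delta=2$, so $e^{-2\delta}=(2-\sqrt3)^2=7-4\sqrt3$. Exponentiating, $E>0$ is equivalent to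
\[
12\,(3-2\sqrt2)>(6-2\sqrt6)^2\,(14-2\sqrt{42})^2\,(18-12\sqrt2)\,(8-4\sqrt3)^6 .
\]
From $\sqrt2<1.41422$ the left side exceeds $2.05$. From $\sqrt6>2.44945$, $\sqrt{42}>6.4807$, $\sqrt2>1.41421$ and $\sqrt3>1.73205$ the bases on the right are less than $1.1011$, $1.0386$, $1.0295$ and $1.0718$. Since $1.1011^2<1.2125$, $1.0386^2<1.0787$ and $1.0718^6<1.516$, the right side is less than
\[
1.2125\cdot1.0787\cdot1.0295\cdot1.516<2.042 .
\]
So $E>0$, and Proposition~\ref{prop:limit} gives a violation for all sufficiently large finite $r$.
\end{proof}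

\begin{remark}
The points $x_i$ of these configurations are far from $o$. The argument does not show that arbitrarily small balls of $\mathbb H^n_{\mathbb C}$ fail to be hypermetric.
\end{remark}

\section{Negative type and powers of the distance}\label{sec:neg}

The splitting \eqref{eq:split} also shows why negative type survives: $\Lambda$ is of negative type, and the correction $\eta(d)$ is a positive definite kernel. We first record what integrals of cuts give.

\begin{lemma}\label{lem:cuts}
Let $X$ be a set and $(\Omega,\mu)$ a measure space. For each $v\in\Omega$ let $A_v\subset X$ be such that for all $x,y\in X$ the set of $v$ for which exactly one of $x,y$ lies in $A_v$ is measurable, of finite measure $D(x,y)$. Then $D$ satisfies \eqref{eq:hyper}. In particular, $L^1$ distances and Euclidean distances are hypermetrics.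
\end{lemma}

\begin{proof}
For given points and weights, integrate \eqref{eq:cut} for $A=A_v$ over $v$. Now consider finitely many elements of $L^1(\Omega',\nu)$, represented by measurable functions. They vanish outside a $\sigma$-finite set, so we may assume that $\nu$ is $\sigma$-finite. Use $\Omega=\Omega'\times\mathbb R$ with the measure $\nu\times ds$ and the sets $A_{(u,s)}=\{f: f(u)>s\}$; then $D(f,g)=\int|f-g|\,d\nu$. Finally, if $\gamma$ is a standard Gaussian vector in $\mathbb R^q$, then $\mathbb E|(p-p')\cdot\gamma|=\sqrt{2/\pi}\,|p-p'|$, so $p\mapsto p\cdot\gamma$ embeds $\mathbb R^q$, up to a factor, isometrically in an $L^1$ space.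
\end{proof}

By this lemma, Theorem~\ref{thm:main} implies that $\mathbb H^n_{\mathbb C}$, $n\ge2$, does not embed isometrically in $L^1$.

We need a few standard facts. A Hermitian kernel $k$ is \emph{positive definite} if $\sum t_i\bar t_jk(x_i,x_j)\ge0$ for all finite families and complex $t_i$. Products (Schur), sums and pointwise limits of positive definite kernels are positive definite, and so are complex conjugates and real parts. Schoenberg's theorem says, for a symmetric $D\ge0$ vanishing on the diagonal and of negative type: $\sqrt D$ is the distance of a map into a Hilbert space, and $D^\beta$ is again of negative type for $0<\beta\le1$.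

\begin{proof}[Proof of Theorem~\ref{thm:neg}]
\emph{Part {\rm(a)}.} Write $x=\lambda_x(1,a)$ with $a$ in the unit ball of $\mathbb C^n$ and, after a change of phase, $\lambda_x>0$; similarly $y=\lambda_y(1,b)$. Then $|\langle x,y\rangle|=\lambda_x\lambda_y|1-(a,b)|$, where $(\cdot,\cdot)$ is the Hermitian inner product, and $|(a,b)|<1$, so
\[
\Lambda(x,y)=\log2+\log\lambda_x+\log\lambda_y-\operatorname{Re}\sum_{k\ge1}\frac{(a,b)^k}k .
\]
In a sum with real weights of total $0$ the first three terms contribute nothing. The kernel $(a,b)$ is positive definite, hence so are its powers by Schur's theorem, and so is the real part of the series. Hence $\Lambda$ satisfies the inequality of negative type. By \eqref{eq:split}, which also holds on the diagonal ($\Lambda=\eta(0)=\log2$ there), it suffices to show that the kernel $\eta(d(x,y))$ is positive definite.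

Put $u=|\langle x,y\rangle|^{-2}=\cosh^{-2}d\in(0,1]$ with $d=d(x,y)$. Since $1+e^{-2d}=2e^{-d}\cosh d$ and $e^{-d}=\cosh d\,(1-\sqrt{1-u})$,
\[
1+e^{-2d}=\frac{2(1-\sqrt{1-u})}u=\frac2{1+\sqrt{1-u}},\qquad
\eta(d)=-\log\frac{1+\sqrt{1-u}}2=:H(u).
\]
For $0<u<1$ and $q=\sqrt{1-u}$ we find
\[
H'(u)=\frac1{2q(1+q)}=\frac{1-q}{2q\,u}=\frac1{2u}\bigl((1-u)^{-1/2}-1\bigr)=\sum_{k\ge1}\binom{2k}k\frac{u^{k-1}}{2\cdot4^k},
\]
and $H(0)=0$, so $H(u)=\sum_{k\ge1}\binom{2k}k\frac{u^k}{2k\,4^k}$ for $0\le u<1$. The coefficients are nonnegative and $H$ is continuous on $[0,1]$, so by monotone convergence the expansion also holds at $u=1$. It remains to see that $u^k$ is positive definite. Indeed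
\[
u^k=(\lambda_x\lambda_y)^{-2k}\,(1-(a,b))^{-k}\,\overline{(1-(a,b))^{-k}},
\]
where $(1-(a,b))^{-k}=\sum_{j\ge0}\binom{k+j-1}j(a,b)^j$ is positive definite; apply Schur's theorem to the product.

\emph{Part {\rm(b)}.} Let $0<\alpha\le\frac12$ and $\beta=2\alpha\le1$. By (a) and Schoenberg's theorem, $d^\beta$ is of negative type and $d^\alpha=\sqrt{d^\beta}$ is the distance of a map into a Hilbert space. Condition \eqref{eq:hyper} involves finitely many points, whose images lie in a finite-dimensional Euclidean space, so Lemma~\ref{lem:cuts} applies.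

\emph{Part {\rm(c)}.} Fix points and weights in $\mathbb H^n_{\mathbb C}$ that violate \eqref{eq:hyper}, by Theorem~\ref{thm:main}. The sum $\sum t_it_j\,d(x_i,x_j)^\alpha$ is continuous in $\alpha>0$ and positive at $\alpha=1$, hence positive on an interval $[\alpha_0,1]$ with $0<\alpha_0<1$. For $\alpha>1$ take three points on a geodesic with consecutive distances $s>0$: since $(2s)^\alpha>2s^\alpha$, the triangle inequality fails for $d^\alpha$, and it is \eqref{eq:hyper} with weight $1$ at the two outer points and $-1$ at the middle one.
\end{proof}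

The proof leaves open which $\alpha\in(\frac12,\alpha_0)$ make $d^\alpha$ a hypermetric.

\section{Which symmetric spaces are hypermetric}\label{sec:class}

\begin{lemma}\label{lem:neg}
Every hypermetric $d$ is of negative type.
\end{lemma}

\begin{proof}
Let $t_1,\dots,t_m$ be integers with sum $0$ at points $x_1,\dots,x_m$, and let $x_0$ be any point. For each integer $k\ge1$ apply \eqref{eq:hyper} to the weights $kt_i$ at the $x_i$ and the additional weight $1$ at $x_0$:
\[
k^2\sum_{i,j}t_it_j\,d(x_i,x_j)+2k\sum_it_i\,d(x_i,x_0)\le0 .
\]
Divide by $k^2$ and let $k\to\infty$. Multiplying by a common denominator gives the inequality for rational weights of sum $0$; these are dense in the real weights of sum $0$.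
\end{proof}

\begin{lemma}\label{lem:real}
For $m\ge2$ the distance of $\mathbb H^m_{\mathbb R}$ is a hypermetric.
\end{lemma}

The idea is to measure the distance of two points by the invariant measure of the set of hyperplanes that separate them.

\begin{proof}
On $\mathbb R^{m+1}$ let $B(p,q)=-p_0q_0+p'\cdot q'$, where $p=(p_0,p')$, and let $\mathbb H^m_{\mathbb R}=\{p:B(p,p)=-1,\ p_0>0\}$, so that $\cosh d(p,q)=-B(p,q)$. Let $\mathcal S=\{v:B(v,v)=1\}$. Each $v\in\mathcal S$ defines a hyperplane $\{p:B(p,v)=0\}$ and one of its sides, $A_v=\{p:B(p,v)>0\}$. For Borel sets $F\subset\mathcal S$ put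
\[
\mu(F)=\operatorname{Leb}\{sv:\ 0<s\le1,\ v\in F\}.
\]
Lebesgue measure is invariant under $SO_0(m,1)$, hence so is $\mu$. It is finite on bounded sets and positive on nonempty open sets. For each point $p$ the set $\{v\in\mathcal S:B(p,v)=0\}$ is $\mu$-null, because its cone lies in a linear hyperplane.

Let $x,y\in\mathbb H^m_{\mathbb R}$, and let $F_{xy}$ be the set of $v$ such that exactly one of $x,y$ lies in $A_v$. For $v\in F_{xy}$ the hyperplane of $v$ meets the geodesic segment from $x$ to $y$ in some point $p$. On this compact segment $|p'|/p_0\le\rho$ for some $\rho<1$ that depends only on $x$ and $y$, and $p_0v_0=p'\cdot v'$ gives $|v_0|\le\rho|v'|=\rho\sqrt{1+v_0^2}$. So $F_{xy}$ is bounded and $\mu(F_{xy})<\infty$. The group $SO_0(m,1)$ is transitive on pairs of points with a given distance, hence $\mu(F_{xy})=f(d(x,y))$ for some function $f\ge0$.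

The function $f$ is additive. Let $y$ lie strictly between $x$ and $z$ on a geodesic; then $y$ is a positive linear combination of $x$ and $z$. Discard the null set of $v$ for which one of $B(x,v)$, $B(y,v)$, $B(z,v)$ is zero. If $B(x,v)$ and $B(z,v)$ have the same sign, then $B(y,v)$ has this sign as well, so $v$ is in none of $F_{xy},F_{yz},F_{xz}$. If the signs are different, $v$ is in $F_{xz}$ and in exactly one of $F_{xy},F_{yz}$. Hence $f(s+s')=f(s)+f(s')$ for $s,s'>0$; also $f(0)=0$. A nonnegative additive function on $[0,\infty)$ is monotone and therefore linear, $f(s)=\kappa s$.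

Finally $\kappa>0$. For $x\ne y$, the vector $x-y$ satisfies $B(x-y,x-y)=2\cosh d(x,y)-2>0$ and $B(x,x-y)=\cosh d(x,y)-1>0>B(y,x-y)$. So after normalization it lies in the open set $\{v\in\mathcal S:B(x,v)>0>B(y,v)\}\subset F_{xy}$, which has positive measure. Thus $\kappa d(x,y)=\mu(F_{xy})$ is an integral of cuts, and Lemma~\ref{lem:cuts} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Real hyperbolic spaces are hypermetric by Lemma~\ref{lem:real}, and scaling does not matter.

Conversely, let $G=\mathrm{Isom}(X)_0$. It is a connected noncompact simple Lie group with trivial center, and $X=G/K$ for a maximal compact subgroup $K$. Its Lie algebra determines $X$ up to scaling. If the Lie algebra is $\mathfrak{so}(m,1)$, $m\ge2$, then $X$ is real hyperbolic up to scaling. If it is $\mathfrak{su}(n,1)$ with $n\ge2$, then $X$ is $\mathbb H^n_{\mathbb C}$ up to scaling, which is not hypermetric by Theorem~\ref{thm:main}. (For $n=1$ we have $\mathfrak{su}(1,1)\cong\mathfrak{so}(2,1)$.)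

In all other cases $G$ has Kazhdan's property (T) (Kazhdan, Kostant; see \cite[Section 3.5]{BHV}). By the Delorme--Guichardet theorem \cite[Section 2.12]{BHV} every continuous conditionally negative definite function on $G$ is then bounded; this means every continuous $\psi:G\to\mathbb R$ with $\psi(e)=0$, $\psi(g^{-1})=\psi(g)$ and $\sum t_it_j\psi(g_i^{-1}g_j)\le0$ for real $t_i$ of sum $0$. Suppose that $d$ is a hypermetric. By Lemma~\ref{lem:neg} it is of negative type, so for a base point $o\in X$ the function $\psi(g)=d(o,go)$ is of this kind, because $\psi(g_i^{-1}g_j)=d(g_io,g_jo)$. But $\psi$ is unbounded, since $G$ acts transitively on the unbounded space $X$. This contradiction completes the proof.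
\end{proof}

\begin{thebibliography}{9}
\bibitem{BHV} Bekka, de la Harpe, Valette, \emph{Kazhdan's Property (T)}.
\bibitem{MFO} ``Mathematisches Forschungsinstitut Oberwolfach'', \url{http://publications.mfo.de:80/bitstream/handle/mfo/2667/Report_01_29.pdf?sequence=4&isAllowed=y}
\end{thebibliography}

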